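\title{Iterates of averages of unitary representations: a counterexample and the spread-out case}

\begin{abstract}
Let $\mu$ be an adapted probability measure on a locally compact group $G$, let $N_\mu$ be the smallest closed normal subgroup with $\mu$ carried on one of its cosets, and let $P_\mu$ be the $\mu$-average of a continuous unitary representation. We disprove the conjecture that, when $G/N_\mu$ is compact, $P_\mu^n$ tends strongly to zero on the orthogonal complement of the $N_\mu$-fixed vectors. The counterexample is a purely atomic measure with $N_\mu=G$ on an increasing union of compact open subgroups. We also show that every failure of this convergence produces a homomorphism from a Borel subgroup of full measure to $\mathbb Z$ that equals $1$ almost everywhere, and we deduce the conjectured convergence for spread-out measures, in particular on discrete groups.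
\end{abstract}

\section{Introduction}

Let $G$ be a locally compact Hausdorff group, $\mu$ a regular Borel probability measure on $G$, and $\pi$ a unitary representation of $G$ on a Hilbert space $\mathfrak H$ that is continuous, meaning that $g\mapsto\pi(g)x$ is continuous for every $x\in\mathfrak H$. The \emph{$\mu$-average} of $\pi$ is the operator
\[
P_\mu=\int_G\pi(g)\,\mu(dg),\qquad\text{defined by}\qquad \langle P_\mu x,y\rangle=\int_G\langle\pi(g)x,y\rangle\,\mu(dg).
\]
It is a contraction, and $P_\mu^n$ is the average of $\pi(g_1\cdots g_n)$ over independent $g_1,\dots,g_n$ with law $\mu$. We always assume that $\mu$ is \emph{adapted}: the closed subgroup generated by $\operatorname{supp}\mu$ is $G$. How does $P_\mu^nx$ behave as $n\to\infty$?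

An average of vectors of equal length is strictly shorter than they are, unless they coincide. So one expects $P_\mu^nx\to0$, except on vectors on which $\mu$-almost all operators $\pi(g)$ agree at every step of the iteration. To describe these vectors, let $N_\mu$ be the smallest closed normal subgroup of $G$ such that $\mu$ is carried on a coset $aN_\mu$, put
\[
\mathfrak N_\mu=\{x\in\mathfrak H:\ \pi(g)x=x\text{ for every }g\in N_\mu\},
\]
and let $E_\mu$ be the orthogonal projection onto $\mathfrak N_\mu$. On $\mathfrak N_\mu$ the operator $P_\mu$ acts as the unitary $\pi(a)$ and no length is lost. The expectation above then says that $P_\mu^n-\pi(a)^nE_\mu\to0$ strongly. The quotient $G/N_\mu$ is abelian, and it is either compact or isomorphic to $\mathbb Z$. In the second case the expectation can fail (Example~\ref{ex:shift}). One calls $\mu$ \emph{almost aperiodic} if $G/N_\mu$ is compact. The following conjecture is posed in \cite{source}.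

\medskip
\noindent\textbf{Conjecture.} \emph{If $\mu$ is an adapted, almost aperiodic probability measure on a locally compact group $G$, then for every continuous unitary representation $\pi$ of $G$ and every $a\in G$ with $\mu(aN_\mu)=1$,}
\begin{equation}\label{eq:conj}
P_\mu^n-\pi(a)^nE_\mu\longrightarrow0\quad\text{in the strong operator topology.}
\end{equation}

The conjecture is false.

\begin{theorem}\label{thm:counter}
For every $\varepsilon\in(0,1)$ there are a second countable, totally disconnected locally compact group $G$ that is an increasing union of compact open subgroups, a purely atomic adapted probability measure $\mu$ on $G$ with $N_\mu=G$, a continuous unitary representation $\pi$ of $G$ without nonzero invariant vectors, and a unit vector $v_0$ such that $\|P_\mu^nv_0\|\ge1-\varepsilon$ for all $n$. Moreover, for this pair $(G,\mu)$, the convergence \eqref{eq:conj} fails for some nontrivial irreducible representation.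
\end{theorem}

Here $G/N_\mu$ is trivial, so $\mu$ is almost aperiodic, and $E_\mu=0$, so $P_\mu^n-\pi(a)^nE_\mu=P_\mu^n\not\to0$ for every $a\in G$. The group $G$ is unimodular, because the modular function is a continuous homomorphism into $(0,\infty)$ and so is trivial on each compact subgroup. It is amenable, because in a continuous affine action on a compact convex set the fixed point sets of an increasing sequence of compact subgroups are nonempty, compact and decreasing.

The next theorem describes what any failure of \eqref{eq:conj} must look like. We write $\mu^k$ for the $k$-th convolution power of $\mu$.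

\begin{theorem}\label{thm:clock}
Let $G$ be locally compact and $\mu$ adapted. Suppose that \eqref{eq:conj} fails for some continuous unitary representation $\pi$ and some $a$ with $\mu(aN_\mu)=1$. Then there are a Borel subgroup $H\le G$ with $\mu(H)=1$ and a homomorphism $\varphi:H\to\mathbb Z$, with all fibers $\varphi^{-1}(n)$ Borel, such that $\varphi=1$ $\mu$-almost everywhere. In particular, the measures $\mu^k$, $k\ge1$, are pairwise mutually singular.
\end{theorem}

We think of $\varphi$ as a clock: from the product $g_1\cdots g_n$ it reads off the number $n$ of factors. Almost aperiodicity forbids a continuous clock defined on all of $G$. When $\mu$ is \emph{spread out}, that is, when some $\mu^n$ is not singular with respect to Haar measure, a Borel clock is forced to be of this kind.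

\begin{theorem}\label{thm:spread}
If $\mu$ is adapted, almost aperiodic and spread out, then \eqref{eq:conj} holds for every continuous unitary representation $\pi$ and every $a$ with $\mu(aN_\mu)=1$. In particular the conjecture is true for every discrete group.
\end{theorem}

We prove Theorems~\ref{thm:clock} and~\ref{thm:spread} first, since they indicate where to look for the counterexample.

\section{Loss of norm and the simplest cases}\label{sec:basic}

Regularity of $\mu$ gives $\mu(B)=\sup\{\mu(C):C\subset B\text{ compact}\}$ for Borel sets $B$; consequently a closed set has measure $1$ if and only if it contains $\operatorname{supp}\mu$. Combined with adaptedness this yields a principle that we use repeatedly: \emph{a closed subgroup of measure $1$ is all of $G$}. It also identifies $N_\mu$ as the closed normal subgroup generated by the elements $s^{-1}t$ with $s,t\in\operatorname{supp}\mu$. The image of $a$ generates a dense cyclic subgroup of $G/N_\mu$, since the preimage of its closure is a closed subgroup of measure $1$; a locally compact group with a dense cyclic subgroup is compact or isomorphic to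 $\mathbb Z$, which is the dichotomy stated above. Convolution powers satisfy $\mu^{k+1}(B)=\int\mu^k(Bg^{-1})\,\mu(dg)$ for Borel sets $B$.

From now on we write $T=P_\mu$. Expanding the square gives, for $x,y\in\mathfrak H$,
\begin{equation}\label{eq:square}
\int_G\|\pi(g)x-y\|^2\,\mu(dg)=\|x\|^2-2\operatorname{Re}\langle Tx,y\rangle+\|y\|^2 .
\end{equation}
For $y=Tx$ the right side is $\|x\|^2-\|Tx\|^2$: the norm lost in one step is the mean square spread of the vectors $\pi(g)x$ around their average.

\begin{lemma}\label{lem:reduce}
The subspaces $\mathfrak N_\mu$ and $\mathfrak N_\mu^\perp$ are $\pi(G)$-invariant, and $T^n-\pi(a)^nE_\mu=T^n(I-E_\mu)$ whenever $\mu(aN_\mu)=1$. Thus \eqref{eq:conj} holds if and only if $T^nx\to0$ for every $x\in\mathfrak N_\mu^\perp$.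
\end{lemma}

\begin{proof}
For $x\in\mathfrak N_\mu$, $g\in G$ and $h\in N_\mu$ we have $\pi(h)\pi(g)x=\pi(g)\pi(g^{-1}hg)x=\pi(g)x$, since $N_\mu$ is normal. So $\mathfrak N_\mu$ is invariant, and so is its orthogonal complement because $\pi$ is unitary. If $g\in aN_\mu$ then $\pi(g)x=\pi(a)x$ for $x\in\mathfrak N_\mu$. Hence $T=\pi(a)$ on $\mathfrak N_\mu$ and $T^nE_\mu=\pi(a)^nE_\mu$.
\end{proof}

The first obstruction to $T^nx\to0$ that comes to mind is an eigenvalue of modulus one. It does not occur on $\mathfrak N_\mu^\perp$.

\begin{lemma}\label{lem:eigen}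
If $Tw=\lambda w$ with $|\lambda|=1$, then $w\in\mathfrak N_\mu$.
\end{lemma}

\begin{proof}
Let $w\ne0$. By \eqref{eq:square} with $x=w$ and $y=\lambda w=Tw$, we get $\int\|\pi(g)w-\lambda w\|^2\mu(dg)=\|w\|^2-\|\lambda w\|^2=0$, so $\pi(g)w=\lambda w$ for $\mu$-almost every $g$. Let $\mathbb T$ be the unit circle. The closed subgroup $\{g:\pi(g)w\in\mathbb Tw\}$ has measure $1$, so it is $G$ by adaptedness. Thus $\pi(g)w=\chi(g)w$ for a continuous homomorphism $\chi:G\to\mathbb T$, and $\mu$ is carried on the coset $\chi^{-1}(\lambda)$ of the closed normal subgroup $\ker\chi$. Therefore $N_\mu\subset\ker\chi$, which says that $N_\mu$ fixes $w$.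
\end{proof}

\begin{example}[Compact groups]\label{ex:compact}
If $\mathfrak H$ is finite-dimensional, the contraction $T$ has spectral radius less than $1$ on $\mathfrak N_\mu^\perp$ by Lemma~\ref{lem:eigen}, so \eqref{eq:conj} holds. If $G$ is compact, $\mathfrak N_\mu^\perp$ is an orthogonal sum of finite-dimensional invariant subspaces, so $T^nx\to0$ for a dense set of $x\in\mathfrak N_\mu^\perp$, hence for all of them because $\|T^n\|\le1$. The conjecture is therefore true for compact groups.
\end{example}

In infinite dimensions there is a second obstruction: a vector can run away from the places where norm is lost.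

\begin{example}[Escape along a shift]\label{ex:shift}
Let $S$ be the group of permutations of $\mathbb Z$ that move finitely many points, $a$ the shift $j\mapsto j+1$, $\tau$ the transposition of $-1$ and $0$, and $G$ the discrete group generated by $a$ and $\tau$. The conjugates $a^i\tau a^{-i}$ are the transpositions of adjacent integers, which generate $S$. So $S$ is the normal subgroup of $G$ generated by $\tau$, and $G/S\cong\mathbb Z$ because $a^n\notin S$ for $n\neq0$. The measure $\mu=\frac12(\delta_a+\delta_{a\tau})$ is adapted and $N_\mu=S$. Let $\pi(g)e_j=e_{g(j)}$ on $\ell^2(\mathbb Z)$ with its standard basis $(e_j)$. An $S$-invariant function on $\mathbb Z$ is constant, so $E_\mu=0$. But $\tau$ fixes every $j\ge1$, so $Te_j=e_{j+1}$ for $j\geq1$, and $\|T^ne_1\|=1$ for all $n$.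
\end{example}

In this example the escape has unit speed, and the speed is recorded by the quotient map $G\to G/N_\mu=\mathbb Z$. If eigenvectors and escape are the only obstructions, and if escape needs such a quotient, then almost aperiodicity should give \eqref{eq:conj}. This is the reasoning that makes the conjecture plausible, and the next section shows how much of it is correct.

\section{A failure of convergence produces a clock}\label{sec:clock}

\begin{proof}[Proof of Theorem~\ref{thm:clock}]
By Lemma~\ref{lem:reduce} we may replace $\mathfrak H$ by $\mathfrak N_\mu^\perp$. So we assume that $N_\mu$ fixes no nonzero vector and that $T^ix\not\to0$ for some $x$. Put $y_i=T^ix$. The sequence $\|y_i\|$ is nonincreasing, so it has a limit $\kappa>0$.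

Since the norm converges, the loss per step tends to zero, and by \eqref{eq:square} a typical $g$ moves $y_i$ almost exactly to $y_{i+1}$. This suggests sorting group elements by how far they advance the sequence $(y_i)$. For $n\in\mathbb Z$ let
\[
\Gamma_n=\{g\in G:\ \|\pi(g)y_i-y_{i+n}\|\to0\text{ as }i\to\infty\},\qquad H=\bigcup_{n\in\mathbb Z}\Gamma_n .
\]
(In Example~\ref{ex:shift} with $x=e_1$ one has $y_i=e_{i+1}$ and $\Gamma_n=a^nS$.) Each $\Gamma_n$ is Borel: it equals $\bigcap_l\bigcup_{i_0}\bigcap_{i\ge i_0}\{g:\|\pi(g)y_i-y_{i+n}\|\le1/l\}$, and the sets in braces are closed.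

\emph{Step 1: $\mu(\Gamma_1)=1$.} By \eqref{eq:square}, $\int\|\pi(g)y_i-y_{i+1}\|^2\mu(dg)=\|y_i\|^2-\|y_{i+1}\|^2$. The sum over $i$ telescopes to $\|x\|^2-\kappa^2$. By monotone convergence $\sum_i\|\pi(g)y_i-y_{i+1}\|^2<\infty$ for $\mu$-almost every $g$, and such $g$ lie in $\Gamma_1$.

\emph{Step 2: $\Gamma_m\Gamma_n\subset\Gamma_{m+n}$ and $\Gamma_m^{-1}\subset\Gamma_{-m}$.} For $g\in\Gamma_m$ and $h\in\Gamma_n$,
\begin{gather*}
\|\pi(gh)y_i-y_{i+m+n}\|\le\|\pi(h)y_i-y_{i+n}\|+\|\pi(g)y_{i+n}-y_{i+n+m}\|\to0,\\
\|\pi(g^{-1})y_i-y_{i-m}\|=\|y_i-\pi(g)y_{i-m}\|\to0 .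
\end{gather*}
Since $e\in\Gamma_0$, the set $H$ is a Borel subgroup.

\emph{Step 3: the sets $\Gamma_n$ are pairwise disjoint.} Suppose $g\in\Gamma_m\cap\Gamma_{m'}$ with $n=m-m'\ge1$. By Step~2, $e=gg^{-1}\in\Gamma_n$, that is, $\|y_i-y_{i+n}\|\to0$. The sequence $(y_i)$ is asymptotically periodic, and we want an exactly periodic vector in order to apply Lemma~\ref{lem:eigen}. We do not know that $(y_i)$ has limit points, so we pass to a limit that always exists. The positive operators $T^{*i}T^i$ decrease, because $\|T^{i+1}z\|\le\|T^iz\|$, and a decreasing sequence of positive operators converges strongly. Let $Q$ be the limit. Then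
\[
\langle Qz,z\rangle=\lim_i\|T^iz\|^2\quad(z\in\mathfrak H),\qquad T^{*n}QT^n=\lim_iT^{*(i+n)}T^{i+n}=Q .
\]
Put $u=Qx$; it is nonzero since $\langle Qx,x\rangle=\kappa^2$. For $z=x-T^nx$ we have $\|Q^{1/2}z\|^2=\lim_i\|y_i-y_{i+n}\|^2=0$, so $Qx=QT^nx$. Hence $T^{*n}u=T^{*n}QT^nx=Qx=u$, and then
\[
\|T^nu-u\|^2=\|T^nu\|^2-2\operatorname{Re}\langle u,T^{*n}u\rangle+\|u\|^2=\|T^nu\|^2-\|u\|^2\le0 .
\]
So $T^nu=u$. For each $n$-th root of unity $\lambda$ put $w_\lambda=\sum_{j=0}^{n-1}\lambda^{-j}T^ju$. Then $Tw_\lambda=\lambda w_\lambda$ because $\lambda^{-n}T^nu=u$, and $\sum_\lambda w_\lambda=nu\ne0$. Some $w_\lambda$ is nonzero, and by Lemma~\ref{lem:eigen} it is fixed by $N_\mu$, a contradiction. This is the only step that uses adaptedness and the absence of $N_\mu$-fixed vectors.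

\emph{Conclusion.} By Steps 2 and 3, setting $\varphi=n$ on $\Gamma_n$ defines a homomorphism $\varphi:H\to\mathbb Z$ with Borel fibers $\Gamma_n$, and $\varphi=1$ almost everywhere by Step~1. If $g\in\Gamma_1$ then $\Gamma_k\subset\Gamma_{k+1}g^{-1}$, so the convolution formula and induction give $\mu^k(\Gamma_k)=1$ for all $k\ge1$. The measures $\mu^k$ are carried on pairwise disjoint Borel sets.
\end{proof}

\section{Spread-out measures}\label{sec:spread}

Let $\lambda$ be a left Haar measure on $G$. Steinhaus' theorem states that $AA^{-1}$ is a neighborhood of $e$ whenever $A$ is a Borel set with $0<\lambda(A)<\infty$. We use it in the following form.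

\begin{lemma}\label{lem:open}
If $G$ is $\sigma$-compact, every Borel subgroup $L$ with $\lambda(L)>0$ is open and closed.
\end{lemma}

\begin{proof}
Write $G$ as a countable union of compact sets $C_i$. Some $A=L\cap C_i$ has positive measure, which is finite. So $L$ contains the neighborhood $AA^{-1}$ of $e$, and by translation a neighborhood of each of its points. The complement of $L$ is a union of cosets of $L$, hence also open.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:spread}]
First, $G$ is $\sigma$-compact. By regularity there are compact sets $C_1\subset C_2\subset\cdots$ with $\mu(C_i)\to1$. Let $V$ be a compact neighborhood of $e$ and $D_i=(V\cup C_i)\cup(V\cup C_i)^{-1}$. Then $\bigcup_iD_i^{\,i}$ is a $\sigma$-compact subgroup of measure $1$; it contains $V$, so it is open and closed, and it equals $G$ by adaptedness.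

Suppose that \eqref{eq:conj} fails, and take $H$ and $\varphi$ from Theorem~\ref{thm:clock}. The convolution formula gives $\mu^n(H)=1$ for all $n$. If $\lambda(H)$ were $0$, every $\mu^n$ would be singular with respect to $\lambda$, contrary to the spread-out hypothesis. So $H$ is a closed subgroup of measure $1$ by Lemma~\ref{lem:open}, and $H=G$. Now $G$ is the union of the countably many fibers of $\varphi$, and each nonempty fiber is a left translate of the Borel subgroup $\ker\varphi$. Hence $\lambda(\ker\varphi)>0$, the kernel is open by Lemma~\ref{lem:open}, and $\varphi:G\to\mathbb Z$ is continuous. It is onto because it takes the value $1$. The measure $\mu$ is carried on the coset $\varphi^{-1}(1)$ of the closed normal subgroup $\ker\varphi$, so $N_\mu\subset\ker\varphi$ and $\varphi$ induces a continuous map of $G/N_\mu$ onto the infinite discrete space $\mathbb Z$. This is impossible if $G/N_\mu$ is compact.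

On a discrete group Haar measure is counting measure, whose only null set is empty, so every $\mu$ is spread out.
\end{proof}

Example~\ref{ex:shift} shows that almost aperiodicity cannot be dropped from Theorem~\ref{thm:spread}, and Theorem~\ref{thm:counter} shows the same for the spread-out hypothesis.

\section{Moving a vector slowly}\label{sec:slow}

By Example~\ref{ex:compact} and Theorem~\ref{thm:spread}, a counterexample lives on a group that is neither compact nor discrete. It has a clock $\varphi$, and by the last lines of the preceding proof this clock does not extend to a continuous homomorphism $G\to\mathbb Z$. An element $c$ of infinite order in a compact group carries such a clock, $\varphi(c^n)=n$, since a continuous homomorphism from a compact group to $\mathbb Z$ is trivial. We take $c=(1,1,\dots)$ in $\prod_k\mathbb Z/q_k$, where the $q_k$ are distinct primes.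

So we imitate Example~\ref{ex:shift} with $\mathbb Z$ replaced by a disjoint union of cycles of lengths $q_1<q_2<\cdots$. The element $c$ rotates all cycles by one step, and on the $k$-th cycle a transposition $h_k$ plays the role of $\tau$. The difficulty is that the cycles are finite: a vector carried around the $k$-th cycle reaches the points moved by $h_k$ within $q_k$ steps. It has to be transferred to the $(k+1)$-st cycle before that time, then to the next cycle, and so on forever, with a summable loss. The transfer out of the $k$-th cycle is the task of an atom $cf_k$ of $\mu$, and the masses $p_k$ of these atoms are summable, so they tend to zero.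

Consider one transfer in the frame that moves with $c$, and let $f_k$ simply exchange a point of one cycle with the corresponding point of the next. Then $T$ acts on $\mathbb C^2$ as $B=(1-p)I+pS$, where $S$ exchanges the basis vectors $e_0,e_1$. The eigenvalues of $B$ are $1$ on $e_0+e_1$ and $1-2p$ on $e_0-e_1$, so
\[
B^Me_0=\alpha e_0+(1-\alpha)e_1,\qquad\alpha=\tfrac12\bigl(1+(1-2p)^M\bigr).
\]
For $0<p\le\frac12$ we have $\alpha\ge\frac12$: at most half of the vector is ever moved, and as $M\to\infty$ the norm falls to $1/\sqrt2$. The reason is that the outcome depends on the parity of the random number of exchanges.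

The remedy is to cut the exchange into $m$ small steps and to wait until $m$ steps are expected. The number of steps then deviates from $m$ by about $\sqrt m$, which is a small fraction of $m$. To make small steps possible we thicken each point to a unit interval, so that the two points become a circle of length $2$ and the exchange becomes the rotation by $1$.

\begin{lemma}\label{lem:slow}
Let $m\ge1$ be an integer and $p\in(0,1]$ with $M=m/p$ an integer. On $L^2(\mathbb R/2\mathbb Z)$, with Lebesgue measure of total mass $2$, let $Ru(s)=u(s-1/m)$, $B=(1-p)I+pR$, $u_0=1_{[0,1)}$ and $u_1=1_{[1,2)}$. Then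
\[
\|B^Mu_0-u_1\|\le\sqrt2\,m^{-1/4}.
\]
\end{lemma}

\begin{proof}
For $l\in\mathbb Z$, the number $\|R^lu_0-u_0\|^2$ is the measure of the symmetric difference of the arc $[0,1)$ and its rotation by $l/m$. This set is contained in two arcs of length $|l|/m$ adjacent to the endpoints $0$ and $1$, so $\|R^lu_0-u_0\|^2\le2|l|/m$. By the binomial theorem $B^M=\sum_l\binom Mlp^l(1-p)^{M-l}R^l=\mathbb E[R^\xi]$, where $\xi$ is binomial with parameters $(M,p)$. Thus $\mathbb E\xi=m$ and $\operatorname{Var}\xi=m(1-p)\le m$, so $\mathbb E|\xi-m|\le\sqrt m$ by the Cauchy--Schwarz inequality. Since $u_1=R^mu_0$ and $R$ is unitary, concavity of the square root gives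
\[
\|B^Mu_0-u_1\|\le\mathbb E\|R^{\xi-m}u_0-u_0\|\le\mathbb E\Bigl(\frac{2|\xi-m|}{m}\Bigr)^{1/2}\le\Bigl(\frac{2\sqrt m}{m}\Bigr)^{1/2}=\sqrt2\,m^{-1/4}.\qedhere
\]
\end{proof}

The bound does not depend on $p$. A small mass $p$ costs only time, $M=m/p$ steps, and time is available because the cycles may be as long as we like.

\section{The group and the measure}\label{sec:group}

\subsection*{Parameters and transformations}
Fix $\varepsilon\in(0,1)$ and an integer $r\ge1$ with $\sqrt2\,2^{-r}\le\varepsilon$. Put $m_0=1$, $t_0=0$, and for $k\ge1$
\[
m_k=2^{4(k+r)},\quad p_k=2^{-k-2},\quad M_k=\frac{m_k}{p_k},\quad t_k=t_{k-1}+M_k,\quad J_k=\{t_{k-1},\dots,t_k-1\}.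
\]
The $M_k$ are integers, $m_k$ divides $m_{k+1}$, and the sets $J_k$ are pairwise disjoint; $J_k$ is the window of time reserved for the $k$-th transfer. Choose primes $q_1<q_2<\cdots$ with $q_k\ge t_k+2$.

Let $Y_k=(\mathbb Z/q_k)\times[0,1)$, with residues represented by $0,\dots,q_k-1$, and let $Y=\bigsqcup_{k\ge1}Y_k$, with counting measure times Lebesgue measure. The sets $I_k(j)=\{j\}\times[0,1)\subset Y_k$ are called \emph{cells}; they have measure $1$, and $j$ is the \emph{index} of the cell. For $0\le j\le t_k$ both $I_k(j)$ and $I_{k+1}(j)$ exist, since $t_k<q_k<q_{k+1}$, and we identify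
\[
A_k(j)=I_k(j)\sqcup I_{k+1}(j)\quad\text{with}\quad\mathbb R/2\mathbb Z
\]
by sending $(j,s)\in I_k(j)$ to $s$ and $(j,s)\in I_{k+1}(j)$ to $1+s$. For $k\ge1$ define measure-preserving bijections of $Y$, each equal to the identity where it is not specified (Figure~\ref{fig:path}):
\begin{itemize}
\item $c_k(j,s)=(j+1,s)$ on $Y_k$; it generates a group $C_k\cong\mathbb Z/q_k$;
\item $h_k$ exchanges the cells $I_k(q_k-2)$ and $I_k(q_k-1)$, preserving $s$;
\item $f_k$ is the rotation by $1/m_k$ of the circle $A_k(j)$, for each $j\in J_k$.
\end{itemize}

\begin{figure}[ht]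
\centering
\begin{tikzpicture}[font=\small]
\fill[gray!25] (0,2) rectangle (2.5,2.5) (0,1) rectangle (2.5,1.5);
\fill[gray!50] (2.5,1) rectangle (5.5,1.5) (2.5,0) rectangle (5.5,0.5);
\fill[gray!25] (5.5,0) rectangle (9,0.5);
\fill[black!75] (2.8,2) rectangle (3.6,2.5) (5.8,1) rectangle (6.6,1.5) (9.3,0) rectangle (10.1,0.5);
\draw (0,2) rectangle (3.6,2.5) (0,1) rectangle (6.6,1.5) (0,0) rectangle (10.1,0.5);
\draw[dashed] (2.5,2.7)--(2.5,-0.2) (5.5,1.7)--(5.5,-0.2) (9,0.7)--(9,-0.2);
\node[left] at (0,2.25) {$Y_1$}; \node[left] at (0,1.25) {$Y_2$}; \node[left] at (0,0.25) {$Y_3$};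
\node[below] at (0,-0.2) {$0$}; \node[below] at (2.5,-0.2) {$t_1$};
\node[below] at (5.5,-0.2) {$t_2$}; \node[below] at (9,-0.2) {$t_3$};
\node[above] at (3.2,2.5) {$h_1$}; \node[above] at (6.2,1.5) {$h_2$}; \node[above] at (9.7,0.5) {$h_3$};
\node at (0.5,1.75) {$f_1$}; \node at (3.1,0.75) {$f_2$}; \node at (7.6,0.75) {$f_3$};
\draw[->,thick] (0.15,2.25)--(2.65,1.25);
\draw[->,thick] (2.65,1.25)--(5.65,0.25);
\draw[->,thick] (5.65,0.25)--(7.8,-0.35);
\end{tikzpicture}
\caption{The spaces $Y_1,Y_2,Y_3$, each a cycle of $q_k$ cells cut open and drawn as a row, with the index of the cell on the horizontal axis (not to scale). The map $c$ moves every cell one place to the right, cyclically. The map $f_k$ moves only the gray cells of $Y_k$ and $Y_{k+1}$ with index in $[t_{k-1},t_k)$, and $h_k$ exchanges the last two cells of $Y_k$ (dark). The arrows indicate where $P_\mu^nv_0$ is essentially concentrated: it passes from $Y_k$ to $Y_{k+1}$ while $t_{k-1}\le n\le t_k$.}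
\label{fig:path}
\end{figure}

\subsection*{The group}
We need a locally compact group that contains these maps and in which $\prod_kC_k$ is compact. Two features make this possible: finitely many of the maps generate a finite group, and each of them commutes with all but finitely many $c_j$.

Let $F_0=\{e\}$, and for $k\ge1$ let $F_k$ be the group generated by $c_1,\dots,c_k$, $h_1,\dots,h_k$ and $f_1,\dots,f_{k-1}$. Its elements are the identity outside $Y_1\sqcup\dots\sqcup Y_k$. For $k\ge0$ let $K_k\cong\prod_{j>k}C_j$ be the abelian group of bijections of $Y$ that act on each $Y_j$ with $j>k$ as some power of $c_j$ and are the identity on $Y_1\sqcup\dots\sqcup Y_k$. The groups $F_k$ and $K_k$ move disjoint sets of points, so they commute; hence $G_k=F_kK_k$ is a group and $K_k$ is central in it. From $F_k\subset F_{k+1}$, $K_k=C_{k+1}K_{k+1}$ and $C_{k+1}\subset F_{k+1}$ we get $G_k\subset G_{k+1}$. Put $G=\bigcup_kG_k$.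

\begin{proposition}\label{prop:group}
There is a group topology on $G$ in which the subgroups $K_k$ form a base of neighborhoods of $e$. It induces the product topology on $K_0=\prod_{j\ge1}C_j$. With it $G$ is Hausdorff, locally compact, totally disconnected and second countable, and every $G_k$ is compact and open.
\end{proposition}

\begin{proof}
\emph{Each $F_k$ is finite.} Cut every cell of $Y_1\sqcup\dots\sqcup Y_k$ into the $m_{k-1}$ pieces $\{j\}\times[\frac l{m_{k-1}},\frac{l+1}{m_{k-1}})$. For $i\le k-1$ the rotation angle $1/m_i$ is an integer multiple of $1/m_{k-1}$, so every generator of $F_k$ maps each piece onto a piece by a translation in $s$. The same then holds for every element of $F_k$, which is thus determined by a permutation of finitely many pieces.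

\emph{The topology.} Recall that a decreasing sequence of subgroups $U_k$ of a group is a base of neighborhoods of $e$ for a group topology if for every $g$ and $k$ there is $l$ with $gU_lg^{-1}\subset U_k$; the $U_k$ are then open and closed, and the topology is Hausdorff if $\bigcap_kU_k=\{e\}$. For $g\in G_i$ and $l=\max(i,k)$, the element $g$ commutes with $K_l\subset K_i$, so $gK_lg^{-1}=K_l\subset K_k$. Also $\bigcap_kK_k=\{e\}$.

The $K_k$ are a base of neighborhoods of $e$ for the product topology on the product $K_0$ of finite discrete groups, so $K_0$ is a compact metrizable open subgroup and $G$ is locally compact. The connected component of $e$ lies in each open and closed set $K_k$, so it is trivial. Each $G_k$ is the union of the finitely many cosets $gK_k$, $g\in F_k$, and $K_k$ is compact and open, so $G_k$ is compact and open. Finally $G$ is a countable union of cosets of the second countable open subgroup $K_0$, so $G$ is second countable.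
\end{proof}

\subsection*{The measure}
Let $c\in K_0$ act as $c_j$ on each $Y_j$, and put
\[
\mu=\tfrac12\delta_c+\sum_{k\ge1}p_k\bigl(\delta_{cf_k}+\delta_{ch_k}\bigr).
\]
The total mass is $\frac12+2\sum_{k\ge1}2^{-k-2}=1$, and $\mu$ is regular since finite sets of atoms exhaust its mass.

\begin{proposition}\label{prop:measure}
The measure $\mu$ is adapted and $N_\mu=G$.
\end{proposition}

\begin{proof}
A subgroup that contains $K_0$ and all $f_k$ and $h_k$ contains all $c_k$, hence every $F_k$ and $K_k$, and so equals $G$.

Let $L$ be the closed subgroup generated by $\operatorname{supp}\mu$. It contains $c$, $cf_k$ and $ch_k$, hence $f_k$ and $h_k$. Since the $q_j$ are distinct primes, the Chinese remainder theorem shows that the powers of $c$ project onto $C_1\times\dots\times C_k$ for every $k$; that is, they are dense in $K_0$. So $K_0\subset L$ and $L=G$.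

The atoms $c$, $cf_k$, $ch_k$ lie in one coset of $N_\mu$, so $f_k=c^{-1}(cf_k)$ and $h_k=c^{-1}(ch_k)$ lie in $N_\mu$. By normality $N_\mu$ contains the maps $c_k^ih_kc_k^{-i}$, which are all the exchanges of two adjacent cells of $Y_k$. These generate all permutations of the cells of $Y_k$ (preserving $s$), among them $c_k$. The $c_k$ generate a dense subgroup of $K_0$ and $N_\mu$ is closed, so $K_0\subset N_\mu$ and $N_\mu=G$.
\end{proof}

\begin{remark}[The clock of the example]
Let $F=\bigcup_kF_k$. Conjugation by $c$ agrees on $F_k$ with conjugation by $c_1\cdots c_k\in F_k$, so $c$ normalizes $F$ and $H=\{c^ng:n\in\mathbb Z,\ g\in F\}$ is a countable subgroup containing all atoms. If $c^n\in F_k$ then $q_j$ divides $n$ for all $j>k$, so $n=0$. Hence $\varphi(c^ng)=n$ is a well-defined homomorphism $H\to\mathbb Z$ equal to $1$ on every atom, as in Theorem~\ref{thm:clock}. It is not continuous: $c^{q_1\cdots q_k}\in K_k$ tends to $e$.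
\end{remark}

\section{The representation and the orbit of $v_0$}\label{sec:rep}

Let $\mathfrak H=L^2(Y)$ and $\pi(g)v=v\circ g^{-1}$. The elements of $G$ preserve the measure, so $\pi$ is a unitary representation.

\begin{lemma}\label{lem:rep}
The representation $\pi$ is continuous and has no nonzero invariant vector.
\end{lemma}

\begin{proof}
A vector $v$ supported in $Y_1\sqcup\dots\sqcup Y_k$ is fixed by $K_k$, so $g\mapsto\pi(g)v$ is constant on the open sets $gK_k$. Such vectors, for varying $k$, are dense in $\mathfrak H$, and for $v'\to v$ the maps $g\mapsto\pi(g)v'$ converge uniformly to $g\mapsto\pi(g)v$. So $\pi$ is continuous.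

Let $u$ be invariant. Invariance under $c_k$ gives $u(j,s)=u_{(k)}(s)$ almost everywhere on $Y_k$, for some $u_{(k)}\in L^2[0,1)$. The map $f_k^{m_k}$ rotates $A_k(j)$ by $1$ for $j\in J_k$, that is, it exchanges $I_k(j)$ and $I_{k+1}(j)$ preserving $s$. Hence $u_{(k)}=u_{(k+1)}$ for all $k$, and $\|u\|^2=\sum_kq_k\|u_{(1)}\|^2<\infty$ forces $u=0$.
\end{proof}

For $k\ge0$ let $v_k=1_{I_{k+1}(t_k)}$, a unit vector. It sits in $Y_{k+1}$ at the beginning of the window $J_{k+1}$.

\begin{lemma}\label{lem:window}
For every $k\ge1$, $\|T^{M_k}v_{k-1}-v_k\|\le\sqrt2\,m_k^{-1/4}$.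
\end{lemma}

\begin{proof}
Fix $k$. For $t_{k-1}\le j\le t_k$ let $\theta_j:L^2(\mathbb R/2\mathbb Z)\to\mathfrak H$ be the isometry onto $L^2(A_k(j))$ given by the identification of $A_k(j)$ with $\mathbb R/2\mathbb Z$. These isometries are the moving frame of Section~\ref{sec:slow}. Let $j\in J_k$; we determine how each atom acts on $A_k(j)\subset Y_k\sqcup Y_{k+1}$.
\begin{itemize}
\item Every $h_i$ fixes $A_k(j)$ pointwise. For $i\notin\{k,k+1\}$ it is the identity on $Y_k\sqcup Y_{k+1}$. For $i\in\{k,k+1\}$ it moves only cells of index at least $q_i-2\ge t_i\ge t_k>j$.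
\item For $i\ne k$, $f_i$ fixes $A_k(j)$ pointwise, since it moves only cells with index in $J_i$, and $J_i\cap J_k=\emptyset$.
\item $f_k$ rotates $A_k(j)$ by $1/m_k$, so $\pi(f_k)\theta_j=\theta_jR$, with $R$ as in Lemma~\ref{lem:slow} for $m=m_k$.
\item $c$ maps $A_k(j)$ onto $A_k(j+1)$, cell to cell and preserving $s$, so $\pi(c)\theta_j=\theta_{j+1}$.
\end{itemize}
Now $T=\pi(c)\bigl[\frac12I+\sum_ip_i(\pi(f_i)+\pi(h_i))\bigr]$. On the range of $\theta_j$ all operators in the bracket act as the identity except $\pi(f_k)$, which has weight $p_k$. With $B=(1-p_k)I+p_kR$ this gives $T\theta_j=\theta_{j+1}B$ for $j\in J_k$, and after the $M_k$ steps $j=t_{k-1},\dots,t_k-1$,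
\[
T^{M_k}\theta_{t_{k-1}}=\theta_{t_k}B^{M_k}.
\]
Since $v_{k-1}=1_{I_k(t_{k-1})}=\theta_{t_{k-1}}u_0$ and $v_k=1_{I_{k+1}(t_k)}=\theta_{t_k}u_1$, we get $\|T^{M_k}v_{k-1}-v_k\|=\|B^{M_k}u_0-u_1\|$, and Lemma~\ref{lem:slow} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The properties of $G$, $\mu$ and $\pi$ are Propositions~\ref{prop:group} and~\ref{prop:measure} and Lemma~\ref{lem:rep}. Since $T$ is a contraction and $t_k=t_{k-1}+M_k$,
\[
\|T^{t_k}v_0-v_k\|\le\|T^{t_{k-1}}v_0-v_{k-1}\|+\|T^{M_k}v_{k-1}-v_k\|.
\]
By induction, Lemma~\ref{lem:window} and $m_i^{-1/4}=2^{-i-r}$,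
\[
\|T^{t_k}v_0-v_k\|\le\sqrt2\sum_{i=1}^k2^{-i-r}\le\sqrt2\,2^{-r}\le\varepsilon .
\]
So $\|T^{t_k}v_0\|\ge1-\varepsilon$ for all $k$. The sequence $\|T^nv_0\|$ is nonincreasing and $t_k\to\infty$, so $\|T^nv_0\|\ge1-\varepsilon$ for every $n$.

It remains to find an irreducible representation. We use Mautner's decomposition theorem (see \cite[\S8.5 and \S18.7]{dixmier}): a continuous unitary representation $\pi$ of a second countable locally compact group on a separable Hilbert space is a direct integral $\int^\oplus\pi_\omega\,d\omega$ of continuous unitary representations, almost all of them irreducible. Thus vectors $v\in\mathfrak H$ are measurable fields $(v_\omega)$ with $\|v\|^2=\int\|v_\omega\|^2d\omega$, and for each $g$ and $v$ we have $(\pi(g)v)_\omega=\pi_\omega(g)v_\omega$ for almost every $\omega$. The theorem applies because $G$ is second countable and $L^2(Y)$ is separable.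

Let $D$ be the countable set of atoms of $\mu$, and let $T_\omega=\sum_{g\in D}\mu(\{g\})\pi_\omega(g)$ be the $\mu$-average of $\pi_\omega$. This series and the series $T=\sum_{g\in D}\mu(\{g\})\pi(g)$ converge in operator norm, with tails bounded by the tails of $\sum_{g\in D}\mu(\{g\})$ uniformly in $\omega$. Hence $(Tv)_\omega=T_\omega v_\omega$ almost everywhere, and so $\|T^nv_0\|^2=\int\|T_\omega^nv_{0,\omega}\|^2d\omega$. The integrands decrease in $n$ and are dominated by $\|v_{0,\omega}\|^2$. Since $\|T^nv_0\|\ge1-\varepsilon>0$, dominated convergence shows that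
\[
\Omega_1=\{\omega:\ \lim_n\|T_\omega^nv_{0,\omega}\|>0\}
\]
has positive measure. We must exclude trivial components. Let $\Omega_0$ be the measurable set of $\omega$ with $\pi_\omega(g)v_{0,\omega}=v_{0,\omega}$ for all $g\in D$. The vector $(1_{\Omega_0}(\omega)v_{0,\omega})$ of $\mathfrak H$ is fixed by $\pi(g)$ for $g\in D$. Its stabilizer is a closed subgroup of measure $1$, hence $G$, and the vector is zero by Lemma~\ref{lem:rep}. As $v_{0,\omega}\ne0$ on $\Omega_1$, the set $\Omega_0\cap\Omega_1$ is null. Choose $\omega\in\Omega_1\setminus\Omega_0$ with $\pi_\omega$ irreducible. Then $\pi_\omega$ does not fix $v_{0,\omega}$, so it is nontrivial, and its space of invariant vectors, a proper closed invariant subspace, is zero. Since $N_\mu=G$, the projection $E_\mu$ of $\pi_\omega$ is $0$, while $T_\omega^nv_{0,\omega}\not\to0$.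
\end{proof}

\begin{remark}[The role of $h_k$]
The maps $h_k$ serve only to make $G/N_\mu$ trivial. Omit them from the groups $F_k$ and move the mass of $ch_k$ to $c$. The proofs of Proposition~\ref{prop:group}, of adaptedness, of continuity and of Lemma~\ref{lem:window} remain valid. Now $N_\mu$ contains all $f_k$, so $G/N_\mu$ is the image of $K_0$ and is compact. The conjugates of $f_k^{m_k}$ by $C_kC_{k+1}$ lie in $N_\mu$ and exchange any given cell of $Y_k$ with any given cell of $Y_{k+1}$, preserving $s$. So an $N_\mu$-fixed vector is the same function of $s$ on all cells, hence zero, and again $E_\mu=0$.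
\end{remark}

\begin{thebibliography}{9}

\bibitem{dixmier}
Dixmier, \emph{$C^*$-Algebras}.

\bibitem{source}
\emph{On the asymptotic behaviour of iterates of averages of unitary representations}, doi:10.1215/ijm/1258138503,
\texttt{http://www.projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal\%20article\&\allowbreak urlId=\allowbreak 10.1215\%2Fijm\%2F1258138503\&\allowbreak isResultClick=True}.

\end{thebibliography}
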